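\title{Realcompact subspaces of size continuum: an independence result}

\begin{abstract}
We show that ZFC does not decide whether every realcompact space of cardinality greater than the continuum $\mathfrak c$ has a realcompact subspace of cardinality $\mathfrak c$. Under the Continuum Hypothesis every uncountable realcompact space has a realcompact subspace of cardinality $\omega_1=\mathfrak c$. On the other hand, over a model of CH and for cardinals $\omega_2\le\kappa=\kappa^\omega<\lambda$, we force $\mathfrak c=\kappa$ together with a hereditarily separable realcompact subspace of $2^{\omega_1}$ of cardinality $\lambda$ all of whose realcompact subspaces have cardinality at most $\omega_1$ or exactly $\lambda$. The space consists of the cofinal branches of a generic tree, embedded into the Cantor cube by a Cohen-generic labeling of the nodes.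
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces in this paper are Tychonoff. A space is \emph{realcompact} if it is homeomorphic to a closed subspace of a product $\mathbb R^J$ of copies of the real line. Replacing $\mathbb R$ by $[0,1]$ gives the compact spaces, and, like compactness, realcompactness passes to closed subspaces and to products but not to arbitrary subspaces: the compact space $\omega_1+1$ contains $\omega_1$, which is not realcompact (Example~\ref{ex:omega1}). So it is not clear in advance which cardinalities the realcompact subspaces of a given realcompact space must have. Write $\mathfrak c=2^\omega$. The following is Question~91 of \cite{RCsub}.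

\begin{quote}
\emph{Does every realcompact space $X$ with $|X|>\mathfrak c$ have a realcompact subspace of cardinality $\mathfrak c$?}
\end{quote}

The results quoted in \cite{RCsub} point to a positive answer: every uncountable compact space has a realcompact subspace of size $\omega_1$ (Swardson); every realcompact space with pseudocharacter at most $\omega_1$ has a realcompact subspace of size $\omega_1$; every realcompact right-separated space of size larger than $\mathfrak c$ has realcompact subspaces of every cardinality $\le\mathfrak c$; and every compact space of size larger than $\mathfrak c$ has a realcompact subspace of size $\mathfrak c$. So do the simplest cases. If all points of a realcompact space are $G_\delta$-sets, then all its subspaces are realcompact, and a discrete space of size at most $\mathfrak c$ is realcompact (Section~\ref{sec:tools}). There is also a heuristic reason for the guess. A subspace $Y$ of a realcompact space is realcompact as soon as every point outside $Y$ lies in a zero-set that misses $Y$; a zero-set is described by countably many open sets, and $\mathfrak c^\omega=\mathfrak c$, so one might hope to close off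 a set of size $\mathfrak c$ without increasing its size. The hope is not justified: the points to be added can be limits of $\omega_1$-sequences, and $\mathfrak c^\omega=\mathfrak c$ does not bound their number. The question turns out to be independent of ZFC.

\begin{theorem}\label{thm:CH}
Assume CH. Every uncountable realcompact space has a realcompact subspace of cardinality $\mathfrak c=\omega_1$.
\end{theorem}

\begin{theorem}\label{thm:forcing}
Let $V\models\mathrm{ZFC}+\mathrm{CH}$, and in $V$ let $\kappa\ge\omega_2$ and $\lambda>\kappa$ be cardinals with $\kappa^\omega=\kappa$. There is a cardinal-preserving generic extension of $V$ in which $\mathfrak c=\kappa$ and there is a hereditarily separable realcompact space $\hat X\subseteq 2^{\omega_1}$ with $|\hat X|=\lambda>\mathfrak c$, all of whose realcompact subspaces have cardinality $\le\omega_1$ or exactly $\lambda$. In particular, $\hat X$ has no realcompact subspace of any cardinality $\mu$ with $\omega_1<\mu<\lambda$, hence none of cardinality $\mathfrak c$.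
\end{theorem}

\begin{corollary}\label{cor:indep}
The question above is independent of ZFC. The answer is positive under CH, and for every $n\ge2$ it is consistent, relative to ZFC alone, that $\mathfrak c=\omega_n$ and the answer is negative.
\end{corollary}

\begin{proof}
The first statement follows from Theorem~\ref{thm:CH}. For the second, start from a model of CH. The Hausdorff formula $\omega_{m+1}^{\,\omega}=\omega_m^{\,\omega}\cdot\omega_{m+1}$ gives $\omega_1^{\,\omega}=\mathfrak c\cdot\omega_1=\omega_1$ and then, by induction, $\omega_n^{\,\omega}=\omega_n$ for $1\le n<\omega$. Apply Theorem~\ref{thm:forcing} with $\kappa=\omega_n$ and $\lambda=\omega_{n+1}$.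
\end{proof}

For very large spaces the answer is positive in ZFC, even without realcompactness.

\begin{proposition}\label{prop:large}
Every Tychonoff space $X$ with $|X|>2^{2^{\mathfrak c}}$ has a realcompact subspace of cardinality $\mathfrak c$.
\end{proposition}

Theorem~\ref{thm:CH} and Proposition~\ref{prop:large} are proved in Section~\ref{sec:positive}. The proof of Theorem~\ref{thm:forcing} has three independent parts. Section~\ref{sec:scrambling} works in ZFC: given a tree $T\subseteq2^{<\omega_1}$ and a sufficiently random labeling of its nodes by $0$ and $1$, the cofinal branches of $T$ become a subspace of $2^{\omega_1}$ whose realcompact subspaces are exactly the branch sets of subtrees of $T$. Section~\ref{sec:cohen} shows that Cohen forcing adds such a labeling. Sections~\ref{sec:tree} and~\ref{sec:subtrees} add a tree with $\lambda$ branches all of whose subtrees have at most $\omega_1$ or exactly $\lambda$ branches.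

\medskip
\noindent\textbf{Notation.} We write $2=\{0,1\}$. For an ordinal $\alpha$, $2^\alpha$ is the set of functions $\alpha\to2$, and $2^{<\alpha}$, $2^{\le\alpha}$ have the obvious meaning. The elements of $2^{<\omega_1}$ are called \emph{nodes}; a node $u\in2^\alpha$ has length $\operatorname{lh}(u)=\alpha$, and $u^\frown i$ is its extension by the value $i$. Nodes are ordered by inclusion. The Cantor cube $2^{\omega_1}$ carries the product topology.

\section{Recognizing realcompactness}\label{sec:tools}

This section collects two ways to prove that a space is realcompact and one way to prove that it is not.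

A \emph{zero-set} of a space $Z$ is a set $\{f=0\}$ with $f\colon Z\to\mathbb R$ continuous, and a \emph{cozero set} is the complement of a zero-set. We use two facts.
\begin{itemize}
\item[(Z1)] A countable intersection of zero-sets $\{f_n=0\}$ is a zero-set, namely that of $\sum_n2^{-n}\min(|f_n|,1)$; and every zero-set $\{f=0\}=\bigcap_n\{|f|<1/n\}$ is a $G_\delta$-set.
\item[(Z2)] If $O$ is open and $y\in O$, there is a zero-set $Z'$ with $y\in Z'\subseteq O$: take the zero-set of a continuous $f$ with $f(y)=0$ and $f=1$ off $O$.
\end{itemize}
By (Z1) and (Z2), a singleton that is a $G_\delta$-set is a zero-set.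

\begin{lemma}\label{lem:zero}
Compact spaces are realcompact. If $Z$ is realcompact, $Y\subseteq Z$, and every $z\in Z\setminus Y$ lies in a zero-set of $Z$ disjoint from $Y$, then $Y$ is realcompact.
\end{lemma}

\begin{proof}
A compact space embeds into some $[0,1]^J\subseteq\mathbb R^J$, and its image is compact, hence closed. For the second statement recall that products and closed subspaces of realcompact spaces are realcompact, directly from the definition. A cozero set $\{f\ne0\}$ of $Z$ is realcompact, because $z\mapsto(z,1/f(z))$ maps it homeomorphically onto the closed subset $\{(z,t):f(z)t=1\}$ of $Z\times\mathbb R$. An intersection of realcompact subspaces $Y_i$ of $Z$ is realcompact, because the diagonal map sends it homeomorphically onto $\{(y_i)\in\prod_iY_i: y_i=y_j\text{ for all }i,j\}$, which is closed as $Z$ is Hausdorff. Under the hypothesis, $Y=Z$ or $Y$ is an intersection of cozero sets of $Z$.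
\end{proof}

In particular, if all points of a realcompact space are $G_\delta$-sets, then all its subspaces are realcompact.

\begin{lemma}\label{lem:discrete}
A discrete space $D$ with $|D|\le\mathfrak c$ is realcompact.
\end{lemma}

\begin{proof}
Let $J=\mathbb R^D$ be the set of all functions $D\to\mathbb R$ and define $e\colon D\to\mathbb R^J$ by $e(d)_f=f(d)$. Let $\chi_d\in J$ be the characteristic function of $\{d\}$. The open set $O_d=\{z:z_{\chi_d}>1/2\}$ meets $e(D)$ only in $e(d)$, so $e$ is an embedding. To see that $e(D)$ is closed, let $c\in\overline{e(D)}$ and fix an injection $i\colon D\to\mathbb R$; this is where $|D|\le\mathfrak c$ is used.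

Suppose $c_i\notin i(D)$, and let $g=1/(i-c_i)\in J$. The closed set $\{z:z_g(z_i-c_i)=1\}$ contains $e(D)$, hence $c$, which gives $c_g\cdot0=1$. So $c_i=i(d)$ for some $d\in D$. Now let $g(d)=0$ and $g=1/(i-i(d))$ on $D\setminus\{d\}$. The closed set $\{z:z_g(z_i-i(d))=1-z_{\chi_d}\}$ contains $e(D)$, hence $c$, which gives $c_{\chi_d}=1$. Thus $c\in O_d$, so $c\in\overline{e(D)\cap O_d}=\{e(d)\}$.
\end{proof}

A space fails to be realcompact when it has a ``missing point'' at which every continuous real function nevertheless has a value. The form we need is the following.

\begin{lemma}\label{lem:notrc}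
Let $(Y_\beta)_{\beta<\omega_1}$ be a decreasing family of nonempty subsets of a space $Y$ such that $\bigcap_\beta\overline{Y_\beta}=\emptyset$ and every continuous $f\colon Y\to\mathbb R$ is constant on some $Y_\beta$. Then $Y$ is not realcompact.
\end{lemma}

\begin{proof}
Suppose $h=(h_j)_{j\in J}\colon Y\to\mathbb R^J$ is an embedding with closed image. Let $h_j$ have the constant value $c_j$ on $Y_{\beta_j}$, and let $c=(c_j)_{j\in J}$. Given $\beta<\omega_1$ and a finite $J_0\subseteq J$, take $\beta'\ge\beta$ with $\beta'\ge\beta_j$ for $j\in J_0$; any $y\in Y_{\beta'}\subseteq Y_\beta$ has $h_j(y)=c_j$ for all $j\in J_0$. Hence $c\in\overline{h(Y_\beta)}$ for every $\beta$. As $h(Y)$ is closed, $c=h(y^*)$ for some $y^*\in Y$, and as $h$ is an embedding, $y^*\in\overline{Y_\beta}$ for every $\beta$, a contradiction.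
\end{proof}

\begin{example}\label{ex:omega1}
The space $\omega_1$ with the order topology is not realcompact. Take $Y_\beta=[\beta,\omega_1)$; these sets are closed and have empty intersection. Two closed unbounded subsets of $\omega_1$ meet: choose $\xi_0<\xi_1<\cdots$ alternately from the two sets and take the supremum. Given a continuous $f$, choose $\beta<\omega_1$ such that each of the sets $\{f\le\rho\}$, $\{f\ge\rho\}$ ($\rho$ rational) that is bounded is contained in $\beta$. If $f$ took values $u<v$ on $Y_\beta$, then for rationals $u<\rho<\rho'<v$ the sets $\{f\le\rho\}$ and $\{f\ge\rho'\}$ would be closed, unbounded and disjoint. So $f$ is constant on $Y_\beta$, and Lemma~\ref{lem:notrc} applies.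
\end{example}

\section{The positive results}\label{sec:positive}

By Lemma~\ref{lem:discrete}, a large discrete subspace yields realcompact subspaces at once. If there is none, points are intersections of few open sets, and a second construction applies. Both lemmas below are theorems of ZFC.

\begin{lemma}\label{lem:psi}
If all discrete subspaces of $X$ are countable, then every singleton $\{p\}\subseteq X$ is an intersection of at most $\mathfrak c$ open sets.
\end{lemma}

\begin{proof}
For $y\ne p$ fix an open $U_y\ni y$ with $p\notin\overline{U_y}$. Choose recursively, as long as possible,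
\[
y_\alpha\in X\setminus\Bigl(\{p\}\cup\overline{\{y_\beta:\beta<\alpha\}}\cup\bigcup_{\beta<\alpha}U_{y_\beta}\Bigr).
\]
The chosen points form a discrete set: the neighborhood $U_{y_\alpha}\setminus\overline{\{y_\beta:\beta<\alpha\}}$ of $y_\alpha$ contains no earlier point, and no later point lies in $U_{y_\alpha}$. So the recursion stops at a countable stage, with a countable set $D$ of chosen points, and $X\setminus\{p\}\subseteq\overline D\cup\bigcup_{d\in D}U_d$. If $y\in\overline D\setminus\{p\}$, then $B=D\cap U_y$ satisfies $y\in\overline B$ and $p\notin\overline B$. Therefore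
\[
\{p\}=\bigcap_{d\in D}\bigl(X\setminus\overline{U_d}\bigr)\cap\bigcap\bigl\{X\setminus\overline B: B\subseteq D,\ p\notin\overline B\bigr\},
\]
and $D$ has at most $\mathfrak c$ subsets.
\end{proof}

The next lemma is the result on pseudocharacter quoted in the introduction from \cite{RCsub}. We include a proof, since it shows what is special about $\omega_1$.

\begin{lemma}\label{lem:omega1sub}
Let $X$ be an uncountable realcompact space in which every singleton is an intersection of at most $\omega_1$ open sets. Then $X$ has a realcompact subspace of cardinality $\omega_1$.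
\end{lemma}

\begin{proof}
If all points of $X$ are $G_\delta$-sets, every subspace is realcompact by Lemma~\ref{lem:zero}, and we take one of size $\omega_1$. So let $p$ be a point that is not a $G_\delta$-set. By hypothesis and (Z2), $\{p\}=\bigcap_{\alpha<\omega_1}Z_\alpha$ with zero-sets $Z_\alpha$. Recursively choose points $x_\alpha$ and zero-sets $W_\alpha$ with
\[
x_\alpha\in\bigcap_{\beta<\alpha}(Z_\beta\cap W_\beta)\setminus\{p\},\qquad p\in W_\alpha,\qquad x_\alpha\notin W_\alpha .
\]
The point $x_\alpha$ exists because the intersection is a $G_\delta$-set containing $p$ and hence is not $\{p\}$; the set $W_\alpha$ exists by (Z2). For $\beta<\alpha$ we have $x_\alpha\in W_\beta$ and $x_\beta\notin W_\beta$, so the $x_\alpha$ are distinct and $Y=\{p\}\cup\{x_\alpha:\alpha<\omega_1\}$ has size $\omega_1$.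

Let $y\in X\setminus Y$ and pick $\alpha$ with $y\notin Z_\alpha$. The closed set $Z_\alpha$ contains $p$ and all $x_\beta$ with $\beta>\alpha$. By (Z2) there are a zero-set containing $y$ and missing $Z_\alpha$ and, for each $\beta\le\alpha$, a zero-set containing $y$ and missing $x_\beta$. By (Z1) the intersection of these countably many sets is a zero-set; it contains $y$ and misses $Y$. Lemma~\ref{lem:zero} shows that $Y$ is realcompact.
\end{proof}

The last step needs the initial segments $\{x_\beta:\beta\le\alpha\}$ to be countable. For a sequence of length $\omega_2$ one would have to intersect $\omega_1$ zero-sets, and such an intersection need not be a zero-set. This is the gap that Theorem~\ref{thm:forcing} exploits.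

\begin{proof}[Proof of Theorem~\ref{thm:CH}]
Let $X$ be uncountable and realcompact. If $X$ has an uncountable discrete subspace, any subset of it of size $\omega_1$ is realcompact by Lemma~\ref{lem:discrete}. Otherwise, by Lemma~\ref{lem:psi} and CH, every singleton is an intersection of at most $\omega_1$ open sets, and Lemma~\ref{lem:omega1sub} applies. In both cases the subspace has size $\omega_1$, which is $\mathfrak c$ by CH.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:large}]
Let $s(X)$ be the supremum of $\omega$ and the cardinalities of the discrete subspaces of $X$. The Hajnal--Juh\'asz inequality states that $|X|\le2^{2^{s(X)}}$ for every Hausdorff space $X$. So $|X|>2^{2^{\mathfrak c}}$ implies $s(X)>\mathfrak c$, and $X$ has a discrete subspace of size greater than $\mathfrak c$. Any subset of it of size $\mathfrak c$ is realcompact by Lemma~\ref{lem:discrete}.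
\end{proof}

\section{Spaces of branches}\label{sec:scrambling}

A counterexample must have no discrete subspace of size $\mathfrak c$, and it must have points that are not $G_\delta$-sets. The first cube in which points are not $G_\delta$-sets is $2^{\omega_1}$, so we look for a counterexample there. For $w\in2^{\omega_1}$ and $\beta<\omega_1$ the set
\[
Z(w,\beta)=\{z\in2^{\omega_1}:z\restriction\beta=w\restriction\beta\}
\]
is a countable intersection of clopen sets, hence a zero-set by (Z1). By Lemma~\ref{lem:zero}, a set $Y\subseteq2^{\omega_1}$ is realcompact if for every $w\notin Y$ some $Z(w,\beta)$ misses $Y$. This condition speaks only about initial segments, so it belongs to the language of trees.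

\begin{definition}\label{def:tree}
A \emph{tree} is a set $T\subseteq2^{<\omega_1}$ closed under restrictions. Its set of \emph{branches} is
\[
[T]=\{x\in2^{\omega_1}:x\restriction\gamma\in T\text{ for all }\gamma<\omega_1\}.
\]
For $E\subseteq[T]$, $x\in[T]$ and $\beta<\omega_1$ let $E^x_\beta=\{e\in E:e\restriction\beta=x\restriction\beta\}$. The set $E$ is \emph{tree-closed} if every $x\in[T]$ with $E^x_\beta\ne\emptyset$ for all $\beta<\omega_1$ belongs to $E$.
\end{definition}

The sets $E^x_\beta$ decrease with $\beta$, and $[T]$ itself is tree-closed. For $E\subseteq[T]$ the set $S_E=\{e\restriction\gamma:e\in E,\ \gamma<\omega_1\}$ is a tree contained in $T$, and $x\restriction\beta\in S_E$ holds exactly when $E^x_\beta\ne\emptyset$. Hence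
\begin{equation}\label{eq:subtree}
E\text{ is tree-closed if and only if }E=[S_E].
\end{equation}
A tree with $\omega_1$ nodes can have many more branches, and by \eqref{eq:subtree} the sizes of tree-closed sets are a purely combinatorial matter that forcing can control. The difficulty is that, in the topology inherited from the cube, there are realcompact sets of branches that are not tree-closed.

\begin{example}[The comb]\label{ex:comb}
Let $T$ consist of the nodes that take the value $1$ at most once. Its branches are the zero function $x$ and the characteristic functions $e_\alpha$ of the singletons $\{\alpha\}$, $\alpha<\omega_1$. Let $E=\{e_\alpha:\alpha<\omega_1\}$. Then $E^x_\beta=\{e_\alpha:\alpha\ge\beta\}\ne\emptyset$ and $x\notin E$, so $E$ is not tree-closed. But the coordinate $\alpha$ isolates $e_\alpha$ in $E$, so $E$ is a discrete subspace of the cube of size $\omega_1\le\mathfrak c$, and it is realcompact by Lemma~\ref{lem:discrete}.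
\end{example}

We therefore re-embed $[T]$ into the cube. The new embedding should respect initial segments, so that tree-closed sets stay realcompact, but it should be random enough that finitely many coordinates cannot isolate a branch from the branches that approach the same limit. Let $r\colon T\to2$ be any labeling of the nodes. For $x\in[T]$ and $E\subseteq[T]$ put
\[
\hat x\in2^{\omega_1},\qquad\hat x(\gamma)=r\bigl(x\restriction(\gamma+1)\bigr),\qquad\hat E=\{\hat e:e\in E\}\subseteq2^{\omega_1}.
\]
Thus $\hat x$ is the sequence of labels read along $x$. Since $\gamma<\eta$ implies $\gamma+1\le\eta$, we have for all $\eta<\omega_1$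
\begin{equation}\label{eq:local}
x\restriction\eta=y\restriction\eta\ \Longrightarrow\ \hat x\restriction\eta=\hat y\restriction\eta .
\end{equation}

\begin{definition}\label{def:scrambling}
The labeling $r\colon T\to2$ is \emph{scrambling} if the following hold.
\begin{itemize}
\item[(S1)] For all $x,y\in[T]$ and all limit ordinals $\beta<\omega_1$: if $\hat x\restriction\beta=\hat y\restriction\beta$, then $x\restriction\beta=y\restriction\beta$.
\item[(S2)] For every countably infinite $A\subseteq[T]$ there is $\beta_A<\omega_1$ such that for every finite $F\subseteq[\beta_A,\omega_1)$ and every $\varepsilon\colon F\to2$ there is $a\in A$ with $\hat a\restriction F=\varepsilon$.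
\end{itemize}
\end{definition}

Condition (S1) is the converse of \eqref{eq:local} at limit levels. It makes $x\mapsto\hat x$ injective, so $|\hat E|=|E|$, and we give $E\subseteq[T]$ the topology of $\hat E$: the basic neighborhoods of $y\in E$ are the sets $\{e\in E:\hat e\restriction F=\hat y\restriction F\}$ with $F\subseteq\omega_1$ finite. Condition (S2) is the HFD (hereditarily finally dense) property: every infinite set of points projects onto a dense subset of $2^{[\beta,\omega_1)}$ for some countable $\beta$.

\begin{example}[The comb, continued]\label{ex:comb2}
A labeling with $r(u^\frown i)=i$ gives $\hat y=y$ for all branches $y$. It satisfies (S1), while (S2) fails for the comb because no branch takes the value $1$ twice; by Example~\ref{ex:comb}, realcompact sets of branches need not be tree-closed for this labeling.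

Now let $r$ be a scrambling labeling of the comb (Proposition~\ref{prop:cohen} produces one by forcing), and let $D\subseteq E$ be uncountable. Can a finite set $F$ of coordinates separate $e_\alpha$ from $D$? Take a countably infinite $A_0\subseteq D$ and put $\eta_1=\beta_{A_0}$. If $F\subseteq[\eta_1,\omega_1)$, it cannot: whatever the pattern $\hat e_\alpha\restriction F$ is, some $a\in A_0$ realizes it. In particular, for $\alpha\ge\eta_1$ the coordinate $\alpha$ no longer isolates $e_\alpha$. To treat coordinates below $\eta_1$, take a countably infinite $A_1\subseteq D\cap E^x_{\eta_1}$ and $\eta_2\ge\max(\eta_1,\beta_{A_1})$. If $\alpha\ge\eta_1$ and $F\subseteq\eta_1\cup[\eta_2,\omega_1)$, then $F$ again fails: all $a\in A_1$ agree with $x$, hence with $e_\alpha$, below $\eta_1$, so \eqref{eq:local} takes care of $F\cap\eta_1$, and (S2) takes care of the rest. Only the coordinates in $[\eta_1,\eta_2)$ remain, and repeating the step $\omega$ times removes this window. The outcome, Lemma~\ref{lem:tail}, is that the closure of $D$ contains a whole tail $E^x_\beta$. So $\hat E$ behaves like $\omega_1$ in Example~\ref{ex:omega1} and not like a discrete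 space.
\end{example}

For the rest of this section fix a tree $T$ and a scrambling labeling $r$, and put $X=[T]$.

\begin{lemma}\label{lem:tail}
Let $E\subseteq X$ and $x\in X\setminus E$, and write $E_\beta=E^x_\beta$. If $D\subseteq E$ is closed in $E$ and meets every $E_\beta$, then $E_\beta\subseteq D$ for some $\beta<\omega_1$.
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\draw[dashed,gray] (-3.2,1.2) -- (2.4,1.2);
\draw[dashed,gray] (-3.2,2.7) -- (2.4,2.7);
\draw[dashed,gray] (-3.2,3.4) -- (2.4,3.4);
\node[right] at (2.4,1.2) {$\eta_n$};
\node[right] at (2.4,2.7) {$\eta_{n+1}$};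
\node[right] at (2.4,3.4) {$\beta$};
\draw[thick] (0,0) -- (0,5.2) node[above] {$x$};
\draw (0,1.5) -- (-2.8,5.2);
\draw (0,1.9) -- (-2.0,5.2);
\draw (0,2.3) -- (-1.2,5.2);
\node[above] at (-2.0,5.2) {$A_n$};
\draw[thick] (0,3.8) -- (1.4,5.2) node[above] {$y$};
\fill (0,0.35) circle (2.2pt);
\fill (0,0.8) circle (2.2pt);
\fill (0.5,4.3) circle (2.2pt);
\fill (1.0,4.8) circle (2.2pt);
\end{tikzpicture}
\caption{The proof of Lemma~\ref{lem:tail}, schematically. The branch $y$ leaves $x$ above level $\beta$; the branches in $A_n$ leave $x$ above level $\eta_n$. Dots mark the nodes of $y$ whose labels give $\hat y\restriction F$; none lies between $\eta_n$ and $\beta$. Below $\eta_n$ every $a\in A_n$ passes through the same nodes as $y$; above $\eta_{n+1}$ some $a\in A_n$ reads the same labels as $y$, by (S2).}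
\label{fig:tail}
\end{figure}

\begin{proof}
For every $\eta<\omega_1$ the set $D\cap E_\eta$ is infinite. Otherwise, since each of its finitely many elements differs from $x\notin E$, there is a countable $\eta'\ge\eta$ with $d\restriction\eta'\ne x\restriction\eta'$ for all $d\in D\cap E_\eta$; then $D\cap E_{\eta'}=\emptyset$, contrary to the hypothesis.

Choose countable ordinals $\eta_0<\eta_1<\cdots$ and countably infinite sets $A_n\subseteq D\cap E_{\eta_n}$ with $\eta_{n+1}\ge\beta_{A_n}$, and let $\beta=\sup_n\eta_n<\omega_1$. Let $y\in E_\beta$ and let $F\subseteq\omega_1$ be finite (Figure~\ref{fig:tail}). Pick $n$ with $F\cap\beta\subseteq\eta_n$. Since $F\setminus\beta\subseteq[\beta_{A_n},\omega_1)$, condition (S2) gives $a\in A_n$ such that $\hat a$ and $\hat y$ agree on $F\setminus\beta$. Since $a\restriction\eta_n=x\restriction\eta_n=y\restriction\eta_n$, they agree on $\eta_n\supseteq F\cap\beta$ by \eqref{eq:local}. So every basic neighborhood of $y$ meets $D$, and $y\in D$.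
\end{proof}

\begin{proposition}\label{prop:rc}
For $E\subseteq X$, the space $\hat E$ is realcompact if and only if $E$ is tree-closed. In particular, $\hat X$ is realcompact.
\end{proposition}

\begin{proof}
Let $E$ be tree-closed; this direction uses only (S1). By Lemma~\ref{lem:zero}, applied in the compact space $2^{\omega_1}$, it suffices to show that $w\in\hat E$ whenever $w\in2^{\omega_1}$ and $Z(w,\beta)$ meets $\hat E$ for all $\beta<\omega_1$. For each limit $\beta<\omega_1$ pick $e_\beta\in E$ with $\hat e_\beta\restriction\beta=w\restriction\beta$. For limits $\beta<\beta'$ we have $\hat e_\beta\restriction\beta=\hat e_{\beta'}\restriction\beta$, so $e_\beta\restriction\beta=e_{\beta'}\restriction\beta$ by (S1). Hence $x=\bigcup_\beta e_\beta\restriction\beta$ is an element of $2^{\omega_1}$ with $x\restriction\beta=e_\beta\restriction\beta\in T$ for all limit $\beta$. It follows that $x\in X$, that $e_\beta\in E^x_\beta$, and, by \eqref{eq:local}, that $\hat x\restriction\beta=w\restriction\beta$ for all limit $\beta$. So $x\in E$, because $E$ is tree-closed, and $w=\hat x\in\hat E$.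

Now let $E$ not be tree-closed, and fix $x\in X\setminus E$ such that all $E_\beta=E^x_\beta$ are nonempty. We verify the hypotheses of Lemma~\ref{lem:notrc}. Let $e^*\in E$. As $e^*\ne x$, injectivity gives $\gamma$ with $\hat e^*(\gamma)\ne\hat x(\gamma)$. Every $e\in E_{\gamma+1}$ has $\hat e(\gamma)=\hat x(\gamma)$ by \eqref{eq:local}, so the neighborhood $\{e\in E:\hat e(\gamma)=\hat e^*(\gamma)\}$ of $e^*$ misses $E_{\gamma+1}$. Thus $\bigcap_\beta\overline{E_\beta}=\emptyset$.

Let $f\colon E\to\mathbb R$ be continuous and let $\rho$ be rational. The closed sets $\{f\le\rho\}$ and $\{f\ge\rho\}$ cover $E$. If the first missed $E_{\beta'}$ and the second missed $E_{\beta''}$, then $E_{\max(\beta',\beta'')}$ would be empty. So one of them meets every $E_\beta$ and, by Lemma~\ref{lem:tail}, contains some $E_{\beta(\rho)}$. Let $\beta=\sup_\rho\beta(\rho)<\omega_1$. For every rational $\rho$, either $f\le\rho$ on all of $E_\beta$ or $f\ge\rho$ on all of $E_\beta$, so no rational lies strictly between two values of $f$ on $E_\beta$. Hence $f$ is constant on $E_\beta$, and $\hat E$ is not realcompact.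
\end{proof}

Here and later we use the \emph{$\Delta$-system lemma} in two forms. A family $(F_\xi)_{\xi\in I}$ is a $\Delta$-system with root $R$ if $F_\xi\cap F_\eta=R$ for all distinct $\xi,\eta\in I$.
\begin{itemize}
\item[($\Delta$1)] If $F_\xi$ ($\xi<\omega_1$) are finite sets, then $(F_\xi)_{\xi\in I}$ is a $\Delta$-system for some uncountable $I\subseteq\omega_1$.
\item[($\Delta$2)] Under CH, if $F_\xi$ ($\xi<\omega_2$) are countable sets, then $(F_\xi)_{\xi\in I}$ is a $\Delta$-system for some $I\subseteq\omega_2$ of size $\omega_2$.
\end{itemize}

\begin{proposition}\label{prop:hs}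
The space $\hat X$ is hereditarily separable.
\end{proposition}

\begin{proof}
Suppose $Y\subseteq X$ is not separable. Recursively choose $y_\xi\in Y\setminus\overline{\{y_\eta:\eta<\xi\}}$ for $\xi<\omega_1$; these points are distinct. Let $F_\xi\subseteq\omega_1$ be finite such that $\hat y_\eta\restriction F_\xi\ne\hat y_\xi\restriction F_\xi$ for all $\eta<\xi$. By ($\Delta$1) there is an uncountable $I$ such that $(F_\xi)_{\xi\in I}$ is a $\Delta$-system with root $R$, and, as there are only finitely many functions $R\to2$, we may assume that $\hat y_\xi\restriction R$ is the same for all $\xi\in I$. Let $I_0$ consist of the first $\omega$ elements of $I$ and let $A=\{y_\eta:\eta\in I_0\}$. The sets $F_\xi\setminus R$ ($\xi\in I$) are pairwise disjoint, so only countably many of them meet $\beta_A$. Choose $\xi\in I$ above all elements of $I_0$ with $F_\xi\setminus R\subseteq[\beta_A,\omega_1)$. By (S2) there is $\eta\in I_0$ such that $\hat y_\eta$ agrees with $\hat y_\xi$ on $F_\xi\setminus R$. They also agree on $R$, hence on $F_\xi$, although $\eta<\xi$. This is a contradiction.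
\end{proof}

\section{Cohen forcing scrambles a tree}\label{sec:cohen}

We recall the forcing facts that are used; stronger conditions are smaller. A poset is \emph{$\sigma$-closed} if every decreasing $\omega$-sequence has a lower bound, \emph{$\mu$-c.c.}\ if all its antichains have size less than $\mu$, and \emph{ccc} if it is $\omega_1$-c.c. Let $W$ be the ground model.
\begin{itemize}
\item[(G1)] A statement holds in $W[G]$ if and only if some condition in $G$ forces it. If $p$ does not force $\varphi$, some extension of $p$ forces $\neg\varphi$.
\item[(G2)] A $\sigma$-closed poset adds no new $\omega$-sequences of elements of $W$, so it preserves $\omega_1$. For regular uncountable $\mu$, a $\mu$-c.c.\ poset preserves all cardinals $\ge\mu$.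
\item[(G3)] (Product lemma.) The generic filters on $\mathbb P\times\mathbb Q$ are exactly the sets $G\times H$ where $G$ is $\mathbb P$-generic over $W$ and $H$ is $\mathbb Q$-generic over $W[G]$.
\item[(G4)] (Nice names.) If $M\in W$ and $S\subseteq M$ is in $W[G]$, there is in $W$ a family $(\mathcal A_u)_{u\in M}$ of antichains such that $S$ is the value of the name $\dot S=\bigcup_{u\in M}\{\check u\}\times\mathcal A_u$. This name is evaluated by the rule: $u\in\dot S^{G'}$ if and only if $G'\cap\mathcal A_u\ne\emptyset$, for any generic $G'$.
\end{itemize}
For a set $I$ let $\operatorname{Fn}(I)$ be the poset of finite partial functions from $I$ to $2$, ordered by reverse inclusion. It is ccc: by ($\Delta$1), among uncountably many conditions there are two whose domains meet in a root on which they agree. If $H$ is generic, then $\bigcup H$ is a total function $I\to2$. For $C\subseteq I$ we have $\operatorname{Fn}(I)\cong\operatorname{Fn}(C)\times\operatorname{Fn}(I\setminus C)$.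

A generic labeling is as random as possible with respect to ground-model objects. Two things need care: (S1) speaks about all branches of the extension, and (S2) about all countable sets of branches of the extension. The first is settled by showing that there are no new branches. There are new countable sets, but each of them is decided by countably many labels, which lie below some countable level, and the labels above that level remain generic.

\begin{proposition}\label{prop:cohen}
Let $W\models\mathrm{ZFC}$, let $T\in W$ be a tree and $I\in W$ a set with $T\subseteq I$. Let $H$ be $\operatorname{Fn}(I)$-generic over $W$ and $r=(\bigcup H)\restriction T$. Then in $W[H]$: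
\begin{itemize}
\item[(a)] $[T]=[T]^W$, that is, every branch of $T$ belongs to $W$;
\item[(b)] $r$ is scrambling.
\end{itemize}
\end{proposition}

\begin{proof}
Note that $\omega_1$ is preserved, so $T$ remains a tree and its old branches remain branches.

(a) Work in $W$. By density it suffices to show: if $q\Vdash\dot x\in[T]$, then some extension of $q$ forces $\dot x=y$ for some $y\in W$. For $\alpha<\omega_1$ choose $q_\alpha\le q$ and $u_\alpha\in T\cap2^\alpha$ with $q_\alpha\Vdash\dot x\restriction\alpha=u_\alpha$. By ($\Delta$1) there are an uncountable $J\subseteq\omega_1$, a finite set $R$ and $q^*\colon R\to2$ such that the domains of the $q_\alpha$ ($\alpha\in J$) form a $\Delta$-system with root $R$ and $q_\alpha\restriction R=q^*$ for $\alpha\in J$. All $q_\alpha$ contain $q$, so $q^*\le q$. For $\alpha<\alpha'$ in $J$ the condition $q_\alpha\cup q_{\alpha'}$ forces both $u_\alpha$ and $u_{\alpha'}$ to be initial segments of $\dot x$, so $u_\alpha\subseteq u_{\alpha'}$. Let $y=\bigcup_{\alpha\in J}u_\alpha\in2^{\omega_1}$. If $q'\le q^*$, then $\operatorname{dom}q'$ meets only finitely many of the disjoint sets $\operatorname{dom}q_\alpha\setminus R$,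 and for all other $\alpha\in J$ the union $q'\cup q_\alpha$ is a condition. So for each $\gamma<\omega_1$ the conditions extending some $q_\alpha$ with $\gamma\le\alpha\in J$ are dense below $q^*$, and they force $\dot x\restriction\gamma=y\restriction\gamma$. Hence $q^*\Vdash\dot x=y$.

(b) \emph{Condition} (S1). Let $x,y\in[T]$, let $\beta$ be a limit with $x\restriction\beta\ne y\restriction\beta$, and let $\Delta<\beta$ be least with $x(\Delta)\ne y(\Delta)$. The nodes $x\restriction(\Delta+n+1)$ and $y\restriction(\Delta+n+1)$, $n<\omega$, are all distinct. The set of conditions that give different values to $x\restriction(\Delta+n+1)$ and $y\restriction(\Delta+n+1)$ for some $n$ is dense, since a condition is defined on only finitely many of these nodes, and it belongs to $W$, since $x,y\in W$ by (a). So $\hat x(\Delta+n)\ne\hat y(\Delta+n)$ for some $n$, and $\Delta+n<\beta$ because $\beta$ is a limit.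

\emph{Condition} (S2). Let $A\subseteq[T]$ be countably infinite, $A\in W[H]$. Let $\dot e$ be a name for an enumeration of $A$ and let $q_0\in H$ force that $\dot e$ is a function from $\omega$ to the set $[T]^W$. In $W$ choose for each $n$ a maximal antichain $\mathcal B_n$ among the extensions of $q_0$ that decide $\dot e(n)$. Each $\mathcal B_n$ is countable, so the union $C$ of the domains of all conditions in all $\mathcal B_n$ is a countable subset of $I$ in $W$. Let $H_C=H\cap\operatorname{Fn}(C)$ and $W'=W[H_C]$. The value of $\dot e(n)$ is the one decided by the unique element of $H\cap\mathcal B_n=H_C\cap\mathcal B_n$, so $A\in W'$. By (G3), $H'=H\cap\operatorname{Fn}(I\setminus C)$ is $\operatorname{Fn}(I\setminus C)$-generic over $W'$.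

As $C$ and $A$ are countable, there is $\beta_A<\omega_1$ such that all nodes in $C\cap T$ have length at most $\beta_A$ and the restrictions $a\restriction\beta_A$ ($a\in A$) are distinct. For $a\in A$ and $\gamma\ge\beta_A$ the node $a\restriction(\gamma+1)$ is too long to be in $C$, and different pairs $(a,\gamma)$ give different nodes: different $\gamma$ give different lengths, and different $a$ differ below $\beta_A$. Let $F\subseteq[\beta_A,\omega_1)$ be finite and $\varepsilon\colon F\to2$. In $W'$ consider the set $\mathcal D$ of $q\in\operatorname{Fn}(I\setminus C)$ such that, for some $a\in A$, $q(a\restriction(\gamma+1))=\varepsilon(\gamma)$ for all $\gamma\in F$. It is dense: given $q$, all but finitely many $a\in A$ have none of the nodes $a\restriction(\gamma+1)$, $\gamma\in F$, in $\operatorname{dom}q$, and for such an $a$ we may label these nodes as we like. So $H'$ meets $\mathcal D$, which gives $a\in A$ with $\hat a\restriction F=\varepsilon$.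
\end{proof}

\section{A generic tree with $\lambda$ named branches}\label{sec:tree}

From now on $V$, $\kappa$ and $\lambda$ are as in Theorem~\ref{thm:forcing}. By Proposition~\ref{prop:rc} and \eqref{eq:subtree}, we need a tree with $\lambda$ branches in which no subtree has an intermediate number of branches, and this must survive the Cohen forcing. We add the tree by countable approximations, together with an indexing $(b_\alpha)_{\alpha<\lambda}$ of its branches. Work in $V$, and let $N=2^{<\omega_1}$; by CH, $|N|=\omega_1$. The letter $N$ always denotes this set of $V$.

\begin{definition}\label{def:P}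
A condition in $\mathbb P$ is a pair $p=(t_p,f_p)$ such that, for some $\delta_p<\omega_1$,
\begin{itemize}
\item $t_p\subseteq2^{\le\delta_p}$ is countable and closed under restrictions, its \emph{top level} $\operatorname{top}(p)=t_p\cap2^{\delta_p}$ is nonempty, and every node of $t_p$ extends to a node of $\operatorname{top}(p)$;
\item $f_p\colon a_p\to\operatorname{top}(p)$, where $a_p\subseteq\lambda$ is countable.
\end{itemize}
Put $p'\le p$ if $\delta_{p'}\ge\delta_p$, $t_{p'}\cap2^{\le\delta_p}=t_p$, $a_{p'}\supseteq a_p$, and $f_{p'}(\alpha)\supseteq f_p(\alpha)$ for all $\alpha\in a_p$. Let $\mathbb Q=\operatorname{Fn}(N\sqcup(\kappa\times\omega))$, where $\sqcup$ denotes disjoint union.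
\end{definition}

The condition $p$ says that $t_p$ is the generic tree up to level $\delta_p$ and that the $\alpha$th branch passes through $f_p(\alpha)$. The function $f_p$ need not be injective, so its values at different $\alpha$ do not constrain each other; this is used in Lemmas~\ref{lem:cc} and~\ref{lem:support} and in Proposition~\ref{prop:sizes}. The poset $\mathbb Q$ has two jobs: the part on $N$ labels the tree, which is not yet known in $V$ but will be a subset of $N$, and the part on $\kappa\times\omega$ adds $\kappa$ reals.

\begin{lemma}\label{lem:closed}
Let $p_0\ge p_1\ge\cdots$ in $\mathbb P$ and $\delta=\sup_n\delta_{p_n}$.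
\begin{itemize}
\item[(a)] The sequence has a lower bound $p$ with $\delta_p=\delta$ and $a_p=\bigcup_na_{p_n}$. So $\mathbb P$ is $\sigma$-closed.
\item[(b)] If $\delta_{p_n}<\delta$ for all $n$, and every $s\in\bigcup_nt_{p_n}$ is contained in some $f_{p_m}(\alpha)$, then $p$ can be chosen with $f_p$ onto $\operatorname{top}(p)$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $a=\bigcup_na_{p_n}$, $t^*=\bigcup_nt_{p_n}$, and $f(\alpha)=\bigcup\{f_{p_m}(\alpha):\alpha\in a_{p_m}\}\in2^\delta$ for $\alpha\in a$. If $\delta_{p_n}=\delta$ for large $n$, then $t_{p_n}=t^*$ for large $n$, each $f(\alpha)$ equals $f_{p_m}(\alpha)$ for large $m$, and $(t^*,f)$ is a lower bound.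

Suppose $\delta_{p_n}<\delta$ for all $n$. Then $\delta$ is a limit, $t^*\subseteq2^{<\delta}$, and $t^*\cap2^{\le\delta_{p_n}}=t_{p_n}$. For $s\in t^*$, say $s\in t_{p_n}$, choose $s\subseteq s_n\subseteq s_{n+1}\subseteq\cdots$ with $s_m\in\operatorname{top}(p_m)$; this is possible because $s_m\in t_{p_{m+1}}$ extends to the top level of $p_{m+1}$. Let $c_s=\bigcup_ms_m\in2^\delta$, and let $L=\{f(\alpha):\alpha\in a\}\cup\{c_s:s\in t^*\}$. Every proper restriction of an element of $L$ is a restriction of a node of some $t_{p_m}$, so $t^*\cup L$ is closed under restrictions, and $(t^*\cup L,f)$ is a lower bound. The nodes $c_s$ serve only to extend every $s\in t^*$ to the top level. Under the hypothesis of (b) the nodes $f(\alpha)$ do this already, and we take $L=\{f(\alpha):\alpha\in a\}$.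
\end{proof}

\begin{lemma}\label{lem:dense}
Let $p\in\mathbb P$.
\begin{itemize}
\item[(a)] If $\delta_p\le\delta<\omega_1$, there is $p'\le p$ with $\delta_{p'}=\delta$.
\item[(b)] If $s\in t_p$ and $\alpha\in\lambda\setminus a_p$, there is $p'\le p$ with $\alpha\in a_{p'}$ and $f_{p'}(\alpha)\supseteq s$.
\item[(c)] If $\alpha\ne\beta$ are in $a_p$, there is $p'\le p$ with $f_{p'}(\alpha)\ne f_{p'}(\beta)$.
\end{itemize}
\end{lemma}

\begin{proof}
For any choice of $i_\xi\in2$ ($\xi\in a_p$), adding the nodes $s^\frown0$ and $s^\frown1$ for $s\in\operatorname{top}(p)$ to $t_p$ and replacing $f_p(\xi)$ by $f_p(\xi)^\frown i_\xi$ gives an extension $p'$ with $\delta_{p'}=\delta_p+1$. Taking $i_\alpha=0$ and $i_\beta=1$ proves (c). Part (a) is proved for all $p$ by induction on $\delta$: at a successor use a one-level extension; at a limit $\delta>\delta_p$ choose $\delta_p<\delta_0<\delta_1<\cdots$ with supremum $\delta$, build $p\ge p_0\ge p_1\ge\cdots$ with $\delta_{p_n}=\delta_n$, and apply Lemma~\ref{lem:closed}(a). For (b) keep the tree and send $\alpha$ to a node of $\operatorname{top}(p)$ that extends $s$.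
\end{proof}

\begin{lemma}\label{lem:cc}
The posets $\mathbb P$ and $\mathbb P\times\mathbb Q$ are $\omega_2$-c.c.
\end{lemma}

\begin{proof}
Let $(p_\xi,q_\xi)$, $\xi<\omega_2$, be conditions in $\mathbb P\times\mathbb Q$. By ($\Delta$2) we may thin out so that the sets $a_{p_\xi}$ form a $\Delta$-system with root $a$. By CH there are only $\omega_1^{\,\omega}=\omega_1$ countable subsets of $N$ and, for a fixed countable $t$, at most $\mathfrak c=\omega_1$ functions $a\to t$. So we may thin out further, keeping $\omega_2$ conditions, so that $t_{p_\xi}=t$ and $f_{p_\xi}\restriction a$ do not depend on $\xi$. Then $(t,f_{p_\xi}\cup f_{p_\eta})$ extends $p_\xi$ and $p_\eta$, for any two remaining indices. This proves the claim for $\mathbb P$. Since $\mathbb Q$ is ccc, some two of the remaining $q_\xi$ are compatible, which proves it for $\mathbb P\times\mathbb Q$.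
\end{proof}

Let $G\times H$ be $\mathbb P\times\mathbb Q$-generic over $V$. By (G3), $H$ is $\mathbb Q$-generic over $V[G]$; the poset $\mathbb Q$ of finite functions is the same in $V$ and in $V[G]$.

\begin{lemma}\label{lem:cardinals}
$V$, $V[G]$ and $V[G][H]$ have the same cardinals, and $\mathfrak c=\kappa$ in $V[G][H]$.
\end{lemma}

\begin{proof}
By (G2) and Lemmas~\ref{lem:closed} and~\ref{lem:cc}, $\mathbb P$ preserves $\omega_1$ and all cardinals $\ge\omega_2$; and $\mathbb Q$ is ccc in $V[G]$. Since $\mathbb P$ adds no $\omega$-sequences of ordinals, $\kappa^\omega=\kappa$ holds in $V[G]$. There, $|\mathbb Q|=\kappa$, so $\mathbb Q$ has at most $\kappa^\omega=\kappa$ antichains and there are at most $\kappa^\omega=\kappa$ nice names for subsets of $\omega$. By (G4), $\mathfrak c\le\kappa$ in $V[G][H]$. Conversely, the functions $n\mapsto(\bigcup H)(\xi,n)$, $\xi<\kappa$, are distinct, because any condition can be extended to give different values to $(\xi,n)$ and $(\xi',n)$ for some $n$.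
\end{proof}

In $V[G]$ put
\[
T=\bigcup_{p\in G}t_p\subseteq N,\qquad b_\alpha=\bigcup\{f_p(\alpha):p\in G,\ \alpha\in a_p\}\quad(\alpha<\lambda).
\]

\begin{lemma}\label{lem:generic}
In $V[G]$ the set $T$ is a tree, and:
\begin{itemize}
\item[(a)] the $b_\alpha$ are pairwise distinct elements of $[T]$;
\item[(b)] if $p\in G$, then $T\cap2^{\le\delta_p}=t_p$ and $b_\alpha\restriction\delta_p=f_p(\alpha)$ for $\alpha\in a_p$;
\item[(c)] for every $s\in T$ there are $\lambda$ many $\beta<\lambda$ with $s\subseteq b_\beta$.
\end{itemize}
\end{lemma}

\begin{proof}
Any two conditions in $G$ have a common extension in $G$. So the nodes $f_p(\alpha)$, $p\in G$, are pairwise comparable; by Lemma~\ref{lem:dense}(a),(b) their lengths are unbounded in $\omega_1$. Hence $b_\alpha\in[T]$ and $b_\alpha\restriction\delta_p=f_p(\alpha)$. By Lemma~\ref{lem:dense}(c), for $\alpha\ne\beta$ some $p\in G$ has $f_p(\alpha)\ne f_p(\beta)$, so $b_\alpha\ne b_\beta$. If $p,p'\in G$, $s\in t_{p'}$ and $\operatorname{lh}(s)\le\delta_p$, take a common extension $p''$; then $s\in t_{p''}\cap2^{\le\delta_p}=t_p$.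

For (c), partition $\lambda$ in $V$ into $\lambda$ blocks of size $\omega_1$, and let $s\in t_p$ with $p\in G$. Fix a block $B$. For $p'\le p$ the countable set $a_{p'}$ does not contain $B$, so by Lemma~\ref{lem:dense}(b) the conditions $p''$ with $f_{p''}(\beta)\supseteq s$ for some $\beta\in B\cap a_{p''}$ are dense below $p$. Thus every block contains some $\beta$ with $s\subseteq b_\beta$.
\end{proof}

So $T$ has countable levels and at least $\lambda$ branches; it is a Kurepa tree. To count the branches of subtrees we must know that \emph{every} branch is one of the $b_\alpha$. The tool is Lemma~\ref{lem:closed}(b): at a limit level we may keep only the nodes that lie on named branches, so that a branch that has already left all of them cannot continue.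

\begin{lemma}\label{lem:seal}
In $V[G]$, $[T]=\{b_\alpha:\alpha<\lambda\}$.
\end{lemma}

\begin{proof}
Suppose not. By (G1) there are a name $\dot x$ and $p_0\in\mathbb P$ forcing that $\dot x\in[\dot T]$ and $\dot x\ne\dot b_\alpha$ for all $\alpha<\lambda$. In $V$ we build $p_0\ge p_0'\ge p_1\ge p_1'\ge\cdots$. Given $p_n$, let $p_n'$ have the same tree as $p_n$ and let $f_{p_n'}\supseteq f_{p_n}$ be onto $\operatorname{top}(p_n)$; this takes countably many new ordinals from $\lambda\setminus a_{p_n}$. The condition $p_n'$ forces that $\dot x$ differs from each of the countably many $\dot b_\alpha$, $\alpha\in a_{p_n'}$, and, since $\omega_1$ is preserved, that a single countable level witnesses all these differences. Extend $p_n'$ to decide such a level $\gamma_n$, and extend further by Lemma~\ref{lem:dense}(a) to get $p_{n+1}\le p_n'$ with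
\[
p_{n+1}\Vdash\dot x\restriction\gamma_n\ne\dot b_\alpha\restriction\gamma_n\ \text{ for all }\alpha\in a_{p_n'},\qquad\delta_{p_{n+1}}\ge\gamma_n,\qquad\delta_{p_{n+1}}>\delta_{p_n}.
\]
Every $s\in t_{p_n}$ extends to a node of $\operatorname{top}(p_n)$, which is $f_{p_n'}(\alpha)\subseteq f_{p_{n+1}}(\alpha)$ for some $\alpha$. By Lemma~\ref{lem:closed}(b) there is a lower bound $p$ with $\delta_p=\delta=\sup_n\delta_{p_n}$, $a_p=\bigcup_na_{p_n}$, and $f_p$ onto $\operatorname{top}(p)$. By Lemma~\ref{lem:generic}(b), $p$ forces $\dot x\restriction\delta\in\dot T\cap2^\delta=\operatorname{top}(p)$. So some extension of $p$ forces $\dot x\restriction\delta=f_p(\alpha)=\dot b_\alpha\restriction\delta$ for a particular $\alpha\in a_p$, say $\alpha\in a_{p_n}\subseteq a_{p_n'}$. Since $\gamma_n\le\delta$, this contradicts the choice of $p_{n+1}$.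
\end{proof}

\begin{corollary}\label{cor:final}
In $V[G][H]$, $[T]=\{b_\alpha:\alpha<\lambda\}$ has cardinality $\lambda$, and $r=(\bigcup H)\restriction T$ is scrambling.
\end{corollary}

\begin{proof}
Apply Proposition~\ref{prop:cohen} with $W=V[G]$ and $I=N\sqcup(\kappa\times\omega)$, and use Lemmas~\ref{lem:cardinals}, \ref{lem:generic}(a) and~\ref{lem:seal}.
\end{proof}

\section{Subtrees have few branches or $\lambda$ branches}\label{sec:subtrees}

Let $S\subseteq T$ be a subtree in $V[G][H]$. It is a subset of $N$, which has size $\omega_1$, so by the chain condition a name for $S$ mentions only a set $A$ of at most $\omega_1$ branch indices. Suppose a condition $(p,q)$ forces that $b_\alpha$ is a branch of $S$ for some $\alpha\notin A$. The name does not see where $b_\alpha$ goes. So $b_\alpha$ can be redirected through any node above $f_p(\alpha)$ without changing what is forced about $S$, and the only way to keep $b_\alpha$ inside $S$ is that $S$ contains all nodes of $T$ above $f_p(\alpha)$. The first lemma makes precise that the name does not see indices outside $A$.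

For $A\subseteq\lambda$ and $p\in\mathbb P$ let $p|A=(t_p,f_p\restriction(a_p\cap A))$. This is a condition, and $p\le p|A$.

\begin{lemma}\label{lem:support}
In $V$, let $\dot S=\bigcup_{u\in N}\{\check u\}\times\mathcal A_u$ be a nice $\mathbb P\times\mathbb Q$-name for a subset of $N$, and let
\[
A=\bigcup\{a_c:(c,d)\in\mathcal A_u\text{ for some }u\in N\text{ and }d\in\mathbb Q\}.
\]
Then $|A|\le\omega_1$, and $(p,q)\Vdash u\notin\dot S$ implies $(p|A,q)\Vdash u\notin\dot S$.
\end{lemma}

\begin{proof}
There are $\omega_1$ nodes $u$, each $\mathcal A_u$ has size at most $\omega_1$ by Lemma~\ref{lem:cc}, and each $a_c$ is countable; so $|A|\le\omega_1$.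

Suppose $(p|A,q)$ does not force $u\notin\dot S$. Then some extension of it forces $u\in\dot S$, that is, forces the generic filter to meet $\mathcal A_u$. Extending further, we get $(p',q')\le(p|A,q)$ and $(c,d)\in\mathcal A_u$ with $(p',q')\le(c,d)$. Since $a_c\subseteq A$, also $p'|A\le c$. The condition $p'$ may be incompatible with $p$ outside $A$, so we repair it there. Let $p''$ have the tree $t_{p'}$ and $a_{p''}=(a_{p'}\cap A)\cup(a_p\setminus A)$; for $\alpha\in a_{p'}\cap A$ let $f_{p''}(\alpha)=f_{p'}(\alpha)$, and for $\alpha\in a_p\setminus A$ let $f_{p''}(\alpha)$ be a node of $\operatorname{top}(p')$ extending $f_p(\alpha)\in t_p\subseteq t_{p'}$. From $p'\le p|A$ we get $t_{p'}\cap2^{\le\delta_p}=t_p$, $a_p\cap A\subseteq a_{p'}\cap A$, and $f_{p'}(\alpha)\supseteq f_p(\alpha)$ for $\alpha\in a_p\cap A$; hence $p''\le p$. Also $p''\le p''|A=p'|A\le c$. So $(p'',q')$ extends $(p,q)$, and it extends $(c,d)$, which forces $u\in\dot S$. Therefore $(p,q)$ does not force $u\notin\dot S$.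
\end{proof}

\begin{proposition}\label{prop:sizes}
In $V[G][H]$, every tree $S\subseteq T$ has $|[S]|\le\omega_1$ or $|[S]|=\lambda$.
\end{proposition}

\begin{proof}
By (G4) let $\dot S$ be a nice name for $S\subseteq N$, and let $A$ be as in Lemma~\ref{lem:support}. If $[S]\subseteq\{b_\alpha:\alpha\in A\}$, then $|[S]|\le\omega_1$. Otherwise, since $[S]\subseteq[T]=\{b_\alpha:\alpha<\lambda\}$ by Corollary~\ref{cor:final}, there is $\alpha\notin A$ with $b_\alpha\in[S]$. By (G1) fix $(p,q)\in G\times H$ with $\alpha\in a_p$ and
\begin{equation}\label{eq:inside}
(p,q)\Vdash\dot b_\alpha\restriction\gamma\in\dot S\ \text{ for all }\gamma<\omega_1 .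
\end{equation}
Let $s=f_p(\alpha)\in T$.

We claim that $(p,q)$ forces every $u\in\dot T$ with $u\supseteq s$ to be in $\dot S$. If not, there are $(p',q')\le(p,q)$ and $u\in N$ with $u\supseteq s$ and $(p',q')\Vdash u\in\dot T\setminus\dot S$. By Lemma~\ref{lem:dense}(a) we may assume $\delta_{p'}\ge\operatorname{lh}(u)$, and then $u\in t_{p'}$ by Lemma~\ref{lem:generic}(b). Let $p''$ be obtained from $p'$ by changing the value at $\alpha$ to a node of $\operatorname{top}(p')$ that extends $u$. Then $p''\le p$, because $f_{p''}(\alpha)\supseteq u\supseteq s=f_p(\alpha)$ and nothing else has changed. Since $\alpha\notin A$, we have $p''|A=p'|A$. By Lemma~\ref{lem:support}, $(p'|A,q')\Vdash u\notin\dot S$, so its extension $(p'',q')$ forces $u\notin\dot S$. But $(p'',q')$ forces $u=\dot b_\alpha\restriction\operatorname{lh}(u)$ and extends $(p,q)$, so it forces $u\in\dot S$ by \eqref{eq:inside}. This contradiction proves the claim.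

Now let $\beta<\lambda$ with $s\subseteq b_\beta$. By the claim, $b_\beta\restriction\gamma\in S$ for $\gamma\ge\operatorname{lh}(s)$, and hence for all $\gamma$, as $S$ is closed under restrictions. So $b_\beta\in[S]$. By Lemma~\ref{lem:generic}(a),(c) there are $\lambda$ such branches, and $|[S]|\le|[T]|=\lambda$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:forcing}]
Work in $V[G][H]$, where cardinals are preserved and $\mathfrak c=\kappa$ by Lemma~\ref{lem:cardinals}. Let $X=[T]$ and let $\hat X\subseteq2^{\omega_1}$ be given by the labeling $r$ of Corollary~\ref{cor:final}. Since $r$ is scrambling, $|\hat X|=|X|=\lambda>\mathfrak c$, and $\hat X$ is realcompact and hereditarily separable by Propositions~\ref{prop:rc} and~\ref{prop:hs}. Every subspace of $\hat X$ is $\hat E$ for some $E\subseteq X$. If $\hat E$ is realcompact, then $E$ is tree-closed by Proposition~\ref{prop:rc}, so $E=[S_E]$ by \eqref{eq:subtree}, and $|\hat E|=|E|$ is at most $\omega_1$ or equal to $\lambda$ by Proposition~\ref{prop:sizes}. Since $\omega_1<\kappa=\mathfrak c<\lambda$, the space $\hat X$ has no realcompact subspace of cardinality $\mathfrak c$.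
\end{proof}

\begin{remark}\label{rem:hyp}
The hypothesis CH in $V$ is used for $|N|=\omega_1$ and for the chain condition (Lemma~\ref{lem:cc}); these give the preservation of cardinals and the bound $|A|\le\omega_1$ in Lemma~\ref{lem:support}. The equality $\kappa^\omega=\kappa$ is used to bound $\mathfrak c$ in Lemma~\ref{lem:cardinals}, and it cannot be dropped: if $\mathfrak c=\kappa$ in a cardinal-preserving extension, then $\kappa^\omega=\kappa$ there, and hence in $V$. The inequality $\kappa\ge\omega_2$ is needed for the last clause of the theorem, by Theorem~\ref{thm:CH}. Finally, the bound $\omega_1$ in the theorem is attained: every point of $2^{\omega_1}$ is an intersection of $\omega_1$ open sets, so $\hat X$ has a realcompact subspace of cardinality $\omega_1$ by Lemma~\ref{lem:omega1sub}.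
\end{remark}

\begin{thebibliography}{1}

\bibitem{RCsub}
\emph{Some Properties of Realcompact Subspaces and Coarser Normal Spaces},
\texttt{https://\allowbreak kuscholarworks.ku.edu/\allowbreak bitstream/\allowbreak handle/\allowbreak 1808/\allowbreak 5320/\allowbreak Niknejad\_ku\_0099D\_\allowbreak 10297\_DATA\_1.pdf;\allowbreak jsessionid=\allowbreak 837B0BD1CCAB4668\allowbreak B6DE39A7395ACB7D\allowbreak ?sequence=1}

\end{thebibliography}
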